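# Two Nonterminals Are Not Enough: Matrix Grammars with Appearance Checking

## 1. A grammar that tries to double

Take two nonterminals $A,B$, two terminals $a,f$, the start symbol $A$, and three matrices
$$m_1=[A\to BB],\qquad m_2=[B\to A],\qquad m_3=[B\to f,\;A\to a].$$
A matrix is applied as a whole. Its rules are carried out in the listed order, and each rule rewrites one occurrence of its left side, anywhere in the word. There is one exception: the rule $B\to f$ in $m_3$ is *checkable*, which means that when its turn comes and there is no $B$ in the word, it is skipped. If there is a $B$, the rule may not be skipped. So $f$ is an alarm: a derivation stays free of $f$ exactly if $m_3$ is used only when no $B$ is present.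

The hope behind this grammar is to obtain the words $a^{2^k}$. Turn every $A$ into $BB$ by $m_1$, then turn every $B$ back into $A$ by $m_2$; this doubles the number of $A$'s. At some moment when there are only $A$'s, use $m_3$ until the word is terminal.

Let us compute by hand, writing $(a,b)$ for the numbers of $A$'s and $B$'s. Matrix $m_1$ adds $(-1,2)$, matrix $m_2$ adds $(1,-1)$, and $m_3$ without alarm adds $(-1,0)$ and writes one $a$. Starting from $(1,0)$ we get
$$(1,0)\xrightarrow{m_1}(0,2)\xrightarrow{m_2}(1,1)\xrightarrow{m_2}(2,0),$$
and two uses of $m_3$ give $aa$, as planned. But at $(1,1)$ nobody forces us to continue with $m_2$: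
$$(1,1)\xrightarrow{m_1}(0,3)\xrightarrow{m_2}(1,2)\xrightarrow{m_2}(2,1)\xrightarrow{m_2}(3,0),$$
and we have derived $aaa$. In general, for $x\ge1$,
$$(x,0)\xrightarrow{m_1}(x-1,2)\xrightarrow{m_2}(x,1)\xrightarrow{m_2}(x+1,0).$$
So every $(i,0)$ with $i\ge1$ is reachable, and $i$ uses of $m_3$ then give $a^i$. The empty word is not derived, because only $m_3$ lowers the number of nonterminals and it writes a terminal. The $f$-free words of this grammar are therefore exactly $a^i$, $i\ge1$. Nothing doubles.

The reason is visible in the identity $(-1,2)+2\,(1,-1)=(1,0)$. Both conversions are available at the same time, and the grammar has no place to remember which phase it is in. Putting a test into the second phase does not help: with $m_2'=[A\to f,\;B\to A]$ and $A\to f$ checkable, the first use of $m_2'$ without alarm creates an $A$, and the second use raises the alarm.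

Is this bad luck with one grammar, or a limit on all grammars with two nonterminals?

## 2. Matrix grammars, and what two nonterminals can do

**Definition (matrix grammar).** A *context-free matrix grammar with appearance checking* is a construct $G=(N,T,S,\mathcal M,F)$, where $N$ and $T$ are disjoint finite alphabets of nonterminals and terminals, $S\in N$ is the start symbol, $\mathcal M$ is a finite set of matrices $m=[r_1,\dots,r_k]$ ($k\ge1$), each $r_i$ being a context-free rule $X\to u$ with $X\in N$ and $u\in(N\cup T)^*$ (erasing rules are allowed), and $F$ is a set of rules occurring in the matrices. Applying $m$ to $x_0$ means $x_0\Rightarrow x_1\Rightarrow\dots\Rightarrow x_k$, where for each $i$ either $r_i=X\to u$ rewrites one occurrence of $X$ in $x_{i-1}$ by $u$ to give $x_i$, or $r_i\in F$, $X$ does not occur in $x_{i-1}$, and $x_i=x_{i-1}$. The language $L(G)$ consists of all $x\in T^*$ obtainable from $S$ by finitely many matrix applications. The number of nonterminals is $|N|$, with the start symbol counted.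

In Section 1, $N=\{A,B\}$, $T=\{a,f\}$, $S=A$, $F=\{B\to f\}$. From now on "grammar" means such a grammar. We use $F$ only to know which *positions* of each matrix are checkable, so everything below also holds for the more general version in which checkability is assigned to positions.

It is known that every recursively enumerable language is generated by a grammar with three nonterminals. The problem (its source is given as "Michal Hospodár", doi:10.1007/978-3-030-23247-4) is whether two already suffice. They do not.

**Theorem 1.** There is an algorithm which, given a grammar $G$ with $|N|\le 2$ and a word $w\in T^*$, decides whether $w\in L(G)$. In particular $L(G)$ is recursive.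

**Corollary 2.** No nonrecursive recursively enumerable language (for instance $\{a^i:i\in X\}$ with $X$ r.e. and nonrecursive) is $L(G)$ for a grammar with $|N|\le2$. With the known result, the minimal number of nonterminals sufficient for all recursively enumerable languages is exactly $3$.

**Corollary 3.** (a) The languages of grammars with $|N|\le2$ form a *proper* subclass of the recursive languages; even some recursive unary language is missing. (b) Emptiness is decidable for $|N|\le2$. (c) Some fixed grammar with three nonterminals has undecidable membership.

## 3. Two counters: semilinear sets, vector addition, and zero tests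

**Definition (semilinear set).** A set $\{c+k_1p_1+\dots+k_rp_r:k_i\in\mathbb N\}\subseteq\mathbb N^d$ with $c,p_i\in\mathbb N^d$ is *linear*, with base $c$ and periods $p_i$. A finite union of linear sets is *semilinear*.

For example, $\{(x,y):x\le y\}$ is linear with base $(0,0)$ and periods $(0,1),(1,1)$. The set $\{2^k:k\ge0\}\subseteq\mathbb N$ is not semilinear: an infinite semilinear subset of $\mathbb N$ contains an infinite arithmetic progression, while the gaps between powers of $2$ grow without bound.

**Fact (GS)** (Ginsburg–Spanier, 1966). Semilinear sets are exactly the sets definable in Presburger arithmetic, that is, by first-order formulas over $(\mathbb N,+)$. Presburger arithmetic is decidable.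

Hence semilinear sets are closed under Boolean operations, projections, and translations (restricted to $\mathbb N^d$).

**Definition (2-VASS).** A *2-dimensional vector addition system with states* has finitely many states, two counters that must stay in $\mathbb N$, and transitions that go from one state to another and add a vector of $\mathbb Z^2$ to the counters.

For example, with one state and the transitions $(-1,2)$ and $(1,-1)$, started at $(1,0)$, we reach every $(x,0)$ with $x\ge 1$; this is the computation of Section 1.

**Fact (HP)** (Hopcroft–Pansiot, *On the reachability problem for 5-dimensional vector addition systems*, TCS 8, 1979). For a 2-VASS started in one configuration, the set of counter vectors reachable in any given state is semilinear.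

Here is the plan that a sensible person tries first. A grammar with $N=\{A,B\}$ moves two counters, so apply (HP). If no position is checkable and we ignore terminals, this works: split each rule $A\to u$ into a transition $(-1,0)$ followed by one that adds the counts of $u$, with extra states inside the matrix. The plan stops at the skips. A skip happens only if a counter is *zero*, and a vector addition system cannot test that. Adding zero tests to the model is hopeless, because two counters with finitely many states and zero tests simulate all Turing machines (Minsky's theorem). Semilinearity fails as well. Take states $q_1,q_2$ and start in $q_1$ with $(1,0)$. In $q_1$ we may add $(-1,2)$ and stay, or, if the first counter is $0$, pass to $q_2$; in $q_2$ we may add $(1,-1)$ and stay, or, if the second counter is $0$, pass to $q_1$. The vectors $(x,0)$ reached in state $q_1$ are exactly those with $x=2^k$.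

So the proof has to use something that a grammar with two nonterminals lacks, and Section 1 tells us what: the doubling machine needs its states *while both counters are large*. We shall attach a finite control to our counters in order to follow the word $w$, but this control will have almost no influence while both counters are large. This makes the set of available vectors very rigid, and the rest is plane geometry.

We also need a handy form of semilinearity in dimension one.

**Definition (eventually periodic).** $E\subseteq\mathbb N$ is *eventually periodic* if there are $M\ge1$ and $\theta$ such that for all $x>\theta$: $x\in E\Leftrightarrow x+M\in E$.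

For example, $\{0,3\}\cup\{5,7,9,\dots\}$ is eventually periodic with $M=2$, $\theta=4$.

**Lemma 4 (periodicity test).** Suppose that for some $M\ge1$ and $\theta$ either
$$[\,x\in E,\ x>\theta\Rightarrow x+M\in E\,]\qquad\text{or}\qquad[\,x\in E,\ x>\theta\Rightarrow x-M\in E\,].$$
Then $E$ is eventually periodic. Moreover, a subset of $\mathbb N$ is eventually periodic if and only if it is semilinear.

*Proof.* In the first case, membership along each residue class mod $M$ above $\theta$ can only change from "out" to "in", so it stabilizes; there are $M$ classes. In the second case enlarge $\theta$ so that $\theta\ge M$. If a class contains arbitrarily large elements of $E$, then each of its elements $y>\theta$ is in $E$: start at an element $x>y$ of $E$ in the class and descend in steps of $M$. Every other class meets $E$ in a finite set. In both cases $E$ is eventually periodic with period $M$.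

An eventually periodic set is a union of a finite set and finitely many progressions $\{x_0+kM:k\ge0\}$, hence semilinear. Conversely, a linear subset of $\mathbb N$ is a single point if it has no positive period; otherwise it is closed under adding one of its positive periods, and the first case applies. A finite union of eventually periodic sets is eventually periodic, with a common multiple of the periods. $\square$

## 4. Skeletons: following one word with two counters

Let $N=\{A,B\}$ (add an unused nonterminal if needed). Fix $G$ and $w$, and put $n=|w|$. The counts of $A$ and $B$ alone do not tell which word is derived. The remedy is to remember only those symbols of a sentential form that contribute to $w$. There are never more than $n$ of them.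

**Definition (configurations).** Let $\Sigma=(\{A,B\}\cup T)^{\le n}$, a finite set. A *configuration* is a triple $(a,b,\sigma)$ with $a,b\in\mathbb N$, $\sigma\in\Sigma$, $a\ge|\sigma|_A$, $b\ge|\sigma|_B$. Here $a,b$ are the *total* numbers of $A$'s and $B$'s. The *skeleton* $\sigma$ lists the *marked* symbols in order; the other $a-|\sigma|_A$ letters $A$ and $b-|\sigma|_B$ letters $B$ are *unmarked*.

**Definition (moves).** A rule $X\to u$ may act on a configuration in three ways.

1. *Unmarked:* if an unmarked $X$ exists and $u\in\{A,B\}^*$, update the counts and leave $\sigma$ unchanged.
2. *Marked:* $\sigma=\sigma_1X\sigma_2$ becomes $\sigma_1u'\sigma_2$, of length $\le n$, where $u'$ is nonempty and arises from $u$ by deleting some (possibly no) nonterminal occurrences, all terminals staying. The counts are updated by the whole of $u$.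
3. *Skip:* if the position is checkable and the total count of $X$ is $0$, nothing changes.

A *move* applies the rules of one matrix in order in this way. The start configuration is $c_0=(p_0,\sigma_0)$, where $p_0\in\{(1,0),(0,1)\}$ is the count vector of $S$, and $\sigma_0=S$ if $n\ge1$, $\sigma_0=\lambda$ (the empty word) if $n=0$.

*Example.* Add the matrix $[B\to\lambda]$ to the grammar of Section 1 and let $w=a$, $n=1$. In the derivation $A\Rightarrow BB\Rightarrow AB\Rightarrow A\Rightarrow a$ the first $B$ is turned into $A$, the second $B$ is erased, and $m_3$ skips its first rule. The second $B$ contributes nothing to $w$, so it is unmarked. The configurations are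
$$(1,0,A),\ (0,2,B),\ (1,1,A),\ (1,0,A),\ (0,0,a).$$
The first move is a marked step with $u=BB$ and $u'=B$.

**Lemma 5.** $w\in L(G)$ if and only if $(0,0,w)$ is reachable from $c_0$.

*Proof.* ($\Rightarrow$) Take a derivation of $w$. In each sentential form, including the intermediate ones inside matrices, mark each occurrence whose derivation subtree yields a nonempty word. Terminals are then marked. The marked symbols of one sentential form yield disjoint nonempty factors of $w$, so there are at most $n$ of them. If an unmarked occurrence is rewritten by $u$, then $u$ yields the empty word, so $u$ is terminal-free and all its symbols are unmarked: this is step 1. If a marked occurrence is rewritten, at least one created symbol is marked, and all created terminals are: this is step 2. Skipping is step 3. Initially $S$ is marked if and only if $n\ge1$. At the end the skeleton is $w$ and the counts are $0$.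

($\Leftarrow$) Realize the moves on sentential forms with marked occurrences, so that the marked subsequence is $\sigma$, all unmarked occurrences are nonterminals, and the total counts are right. In step 1 rewrite an unmarked $X$ and leave $u$ unmarked. In step 2 rewrite the given marked $X$ and mark in $u$ exactly the occurrences of $u'$; the unmarked rest of $u$ consists of nonterminals. In step 3 no $X$ occurs, so the rule is skipped. At $(0,0,w)$ there are no nonterminals, hence no unmarked symbols, and the sentential form is $w$. $\square$

## 5. Types, loud moves, and the interior vectors $W$

**What this section is for.** We make precise that the system is homogeneous in each region of the plane, and that deep inside the quadrant the skeleton has almost no influence.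

Let $\ell\ge1$ bound the lengths of the matrices, and fix
$$K\ge\max(2,\ell+n).$$
The *type* of $(a,b)$ is $(\min(a,K),\min(b,K))$. Since $|\sigma|\le n\le K$, whether $(p,\sigma)$ is a configuration depends only on $\sigma$ and the type of $p$. Let $D\ge1$ bound the absolute value of every coordinate change in a single move. We denote a move by $(\delta,\sigma')$, where $\delta\in\mathbb Z^2$ is its displacement and $\sigma'$ the new skeleton.

A move is *loud* if it increases the number of terminals in $\sigma$, and *silent* otherwise. That number never decreases and is at most $n$, so **every path has at most $n$ loud moves**.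

For a matrix $m$ all of whose rules are terminal-free, let $v(m)\in\mathbb Z^2$ be the change of counts when all its rules are applied. Put
$$W=\{v(m):m\text{ has only terminal-free rules}\}\setminus\{(0,0)\}.$$
In Section 1, $W=\{(-1,2),(1,-1)\}$; the matrix $m_3$ does not contribute.

**Lemma 6.** (P1) The possible moves from a configuration $(p,\sigma)$ depend only on $\sigma$ and the type of $p$.
(P2) At type $(K,K)$ every silent move has displacement in $W\cup\{(0,0)\}$.
(P3) At type $(K,K)$, for every $\sigma$ and every $v\in W$ there is a silent move with displacement $v$ and unchanged $\sigma$.

*Proof.* Consider two configurations with the same $\sigma$ and the same type, and make the same sequence of choices in both. Before the $(i+1)$-st rule, $0\le i<\ell$, with left side $X$, there are two possibilities. If the coordinate of $X$ was less than $K$ at the beginning, it was equal in both configurations, and the current counts of $X$ are still equal. Otherwise both current counts of $X$ are at least $K-i\ge n+1$, because one rule lowers a count by at most $1$. In that case an unmarked $X$ exists, since the current skeleton has $|\sigma|_X\le n$, and no skip is possible. Either way the same options are available in both configurations. This is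 (P1).

At type $(K,K)$ the second possibility holds for every rule, so nothing is skipped. A silent move creates no terminal, since created terminals always enter the skeleton. So all its rules are terminal-free and its displacement is $v(m)$. This is (P2). For (P3), take $m$ with $v(m)=v$ and apply all its rules to unmarked occurrences, which exist. $\square$

All this remains true, with the same $W$ and $D$, if $K$ is enlarged. Divide the quadrant into
$$I=\{a,b\ge K\},\quad V=\{a<K\le b\},\quad H=\{b<K\le a\},\quad C=\{a,b<K\}.$$
We say that a configuration lies in one of these regions according to its $(a,b)$. Since $K\ge2$, $p_0\in C$.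

**Lemma 7 (translation).** If all configurations of a path have $a\ge K$, adding $d\in\mathbb Z$ to all $a$-coordinates gives a path again, provided that they all stay $\ge K$. Likewise for $b$.

*Proof.* The types do not change, so (P1) applies to each move. $\square$

## 6. Boundary sets, and how they decide membership

Put
$$R_\sigma=\{p:(p,\sigma)\text{ is reachable from }c_0\},\quad H_{j,\sigma}=\{x:(x,j)\in R_\sigma\},\quad U_{i,\sigma}=\{y:(i,y)\in R_\sigma\}.$$
These sets do not depend on $K$. The core of the proof is the following.

**Proposition 8.** For all $i,j<K$ and $\sigma\in\Sigma$, the sets $H_{j,\sigma}$ and $U_{i,\sigma}$ are eventually periodic.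

The doubling machine of Section 3 violates the analogous statement, so this is where the rigidity of $W$ must enter. We prove it in Sections 7 to 10. First we see why it is enough.

**Proposition 9.** Every $R_\sigma$ is semilinear.

*Proof, assuming Proposition 8.* **Outside $I$.** The set $R_\sigma\setminus I$ is the union of the finitely many sets $\{i\}\times(U_{i,\sigma}\cap[K,\infty))$ and $(H_{j,\sigma}\cap[K,\infty))\times\{j\}$ with $i,j<K$ and a subset of the finite set $C$. By Proposition 8 and Lemma 4 it is semilinear.

**Entry points.** To treat $I$, we describe where paths enter it for the last time. Let $Z_\sigma\subseteq I$ be the set of points of $I$ reached with skeleton $\sigma$ by one move from a configuration $(p,\sigma')$ with $p\in R_{\sigma'}\setminus I$, for some $\sigma'$. For each $\sigma'$ and each type there are finitely many moves, so $Z_\sigma$ is a finite union of translates of semilinear sets, intersected with $I$; it is Presburger definable, hence semilinear.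

**Inside $I$.** Since $p_0\in C$, every path to a configuration in $I$ has a last configuration outside $I$. So each reachable configuration in $I$ is reached from an element of some $Z_{\sigma'}\times\{\sigma'\}$ by moves staying in $I$. Conversely, everything so reached is reachable. Moves staying in $I$ form a 2-VASS with state set $\Sigma$, counters $a-K,\ b-K$, and the moves at type $(K,K)$ as transitions. No zero test is involved. Precede it by an initialization: from a new initial state with counters $(0,0)$, choose a $\sigma'$ and a linear component of the semilinear set $Z_{\sigma'}-(K,K)\subseteq\mathbb N^2$, add its base, loop on its periods, and go to state $\sigma'$. By (HP), $R_\sigma\cap I$ is semilinear. $\square$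

Propositions 8 and 9 say that semilinear descriptions exist; they do not compute them. For a decision procedure existence is enough.

**Proof of Theorem 1.** Given $G$ and $w$, compute $n,K,\Sigma,c_0$ and, for each $\sigma$ and each type $\tau$ for which configurations exist, the finite set of moves. (The pair $\tau$ is itself a point of type $\tau$, so by (P1) one simulates from $(\tau,\sigma)$.) Run two searches in parallel.

1. Enumerate all paths from $c_0$; accept if one reaches $(0,0,w)$.
2. Enumerate all tuples $(P_\sigma)_{\sigma\in\Sigma}$ of Presburger formulas in two variables. Reject if the following conditions hold: $p_0\in P_{\sigma_0}$; for each $\sigma$, each type $\tau$ and each move $(\delta,\sigma')$ from $\sigma$ at type $\tau$, all $p\in P_\sigma$ of type $\tau$ satisfy $p+\delta\in P_{\sigma'}$; and $(0,0)\notin P_w$. These conditions are decidable in Presburger arithmetic.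

If search 2 succeeds, then by induction along paths the sets $P_\sigma$ contain all reachable configurations, so $(0,0,w)$ is not reachable and $w\notin L(G)$ by Lemma 5. If $w\notin L(G)$, the tuple $(R_\sigma)_\sigma$ is Presburger definable by Proposition 9 and (GS) and satisfies the conditions, with $(0,0)\notin R_w$ by Lemma 5; so search 2 succeeds. By Lemma 5, search 1 succeeds if and only if $w\in L(G)$. So the algorithm is correct and always halts. $\square$

**Proof of Corollary 2.** By Theorem 1 a nonrecursive language is not $L(G)$ with $|N|\le2$. Three nonterminals suffice by the known result. $\square$

**Proof of Corollary 3.** (a) By Theorem 1 these languages are recursive. Let $G_0,G_1,\dots$ effectively enumerate, up to renaming of nonterminals and of terminals other than $a$, all grammars with $|N|\le2$ and terminals from a fixed countable set containing $a$. Such renaming does not affect a language contained in $a^*$. By Theorem 1 the unary language $\{a^i:a^i\notin L(G_i)\}$ is recursive, and it differs from every $L(G_i)$.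

(b) Delete all terminals from all right-hand sides, keeping the checkability of each position. (Two different rules may become equal, one checkable and the other not; this is why we allow checkability by position.) The applicability of rules and skips depends only on the nonterminal counts, so derivations of $G$ and of the result $G'$ correspond to each other, and $\lambda\in L(G')\Leftrightarrow L(G)\ne\emptyset$. Apply Theorem 1, whose proof allows position-wise checkability.

(c) Apply the known result to a nonrecursive recursively enumerable language. $\square$

It remains to prove Proposition 8. Exchanging the names $A,B$ exchanges the two coordinates, and $p_0$ may be $(1,0)$ or $(0,1)$ throughout. So it suffices to prove the statement about $H_{j,\sigma}$, for all systems. From now on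
$$c_0\to c_1\to\dots\to c_m,\qquad c_t=(a_t,b_t,\sigma_t),$$
is a path ending in $(x,j,\sigma)$ with $j<K$, and $x$ will be large.

## 7. Levels and pumping in a band

By Lemma 4 it is enough to produce, from a path to $(x,j,\sigma)$ with $x$ large, a path to $(x+M,j,\sigma)$, or always a path to $(x-M,j,\sigma)$, with one $M$ for all large $x$. The natural attempt is a pigeonhole: while $a$ climbs to $x$, it passes many levels; find two levels at which $b$ and the skeleton agree, and repeat or delete the piece between them. We first make the levels precise for a general linear form, because later $a$ will not be the right quantity to watch.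

**Lemma 10 (levels).** Let $f$ be a linear form in $(a,b)$ with integer coefficients that changes by at most $D'$ per move. Let $f(c_0)\le\kappa$ and $f(c_m)>\kappa+JD'$. For $0\le r\le J$ let $t_r$ be the last $t$ with $f(c_t)\le\kappa+rD'$. Then:

1. $t_0<t_1<\dots<t_J<m$;
2. the values $f(c_{t_r})$ strictly increase with $r$, and $f(c_{t_{r'}})-f(c_{t_r})<(r'-r+1)D'$ for $r<r'$;
3. the move leaving $c_{t_r}$ changes $f$;
4. $f(c_t)>\kappa$ for all $t>t_0$.

*Proof.* Since $f(c_m)>\kappa+JD'$, $t_r<m$. By choice of $t_r$, $f(c_t)>\kappa+rD'$ for all $t>t_r$; this gives 4 for $r=0$. For $t=t_r+1$ it gives 3 and
$$\kappa+(r-1)D'<f(c_{t_r})\le\kappa+rD'.$$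
Also $f(c_{t_r+1})\le\kappa+(r+1)D'$, so $t_{r+1}\ge t_r+1$ for $r<J$, which completes 1. Since $t_{r+1}>t_r$, $f(c_{t_{r+1}})>\kappa+rD'\ge f(c_{t_r})$. The bound in 2 is the displayed upper bound for $r'$ minus the lower bound for $r$. $\square$

The natural attempt with $f=a$ works if $b$ is bounded on the climb.

**Lemma 11 (band pumping).** Let $c\ge0$, $Q=(K+c)|\Sigma|$, $\Gamma=(Q+1)D$, $M$ a positive multiple of $\mathrm{lcm}(1,\dots,\Gamma)$, $a^*\ge K+M$, and $J=(Q+1)\Gamma M$. Let $x>a^*+JD$, and suppose that some path to $(x,j,\sigma)$ has $b_t<K+c$ for all $t>s$, where $s$ is the last time with $a_s\le a^*$. Then $x+M$ and $x-M$ are in $H_{j,\sigma}$.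

*Proof.* **Finding many cycles.** Use Lemma 10 with $f=a$, $\kappa=a^*$, $D'=D$; this is allowed because $a_0\le1\le a^*$. Then $t_0=s$. Split $\{1,\dots,J\}$ into $\Gamma M$ blocks of $Q+1$ consecutive numbers. There are at most $Q$ pairs $(b,\sigma)$ with $b<K+c$, so each block contains $r<r'$ with the same $(b,\sigma)$ at times $t_r$ and $t_{r'}$. The segment from $t_r$ to $t_{r'}$ is a cycle: it has displacement $(g,0)$ and returns to the same skeleton. Here $1\le g<(Q+1)D=\Gamma$, since $r'-r\le Q$. Segments from different blocks have no move in common. All lie after $s$, where $a>a^*\ge K+M$.

**Going up.** Repeat one cycle $M/g$ additional times; $M/g$ is an integer since $g\le\Gamma$. The copies and the rest of the path are shifted to the right, the rest by $M$. Lemma 7 applies, and $(x+M,j,\sigma)$ is reached.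

**Going down.** Among the $\Gamma M$ cycles at least $M$ have the same $g$. Delete $M/g\le M$ of these. Each remaining piece after $s$ is shifted left by the total gain of the cycles deleted before it, which is at most $M$, and the last piece by exactly $M$. So $a>a^*-M\ge K$ remains true, Lemma 7 applies to each piece, and the pieces fit together. We reach $(x-M,j,\sigma)$. $\square$

The attempt stops working exactly when $b$ leaves every fixed band: the pigeonhole on $(b,\sigma)$ is lost. What then saves us depends on the interior vectors, so we sort the possible sets $W$.

**Six cases.** In *Case 1*, some nonnegative integer combination of $W$ equals $(\epsilon M_0,0)$ with $\epsilon=\pm1$ and $M_0\ge1$. If Case 1 does not hold, no vector of $W$ has second coordinate $0$, and one of the following holds; write vectors of $W$ as $(x,y)$.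

* *Case 2:* all $v\in W$ have $y>0$ (including $W=\emptyset$). Example: $\{(1,1),(-3,2)\}$.
* *Case 3:* $W\ne\emptyset$ and $W\subseteq\{x<0,\ y<0\}$. Example: $\{(-1,-1)\}$.
* *Case 4:* $W$ lies on a line through $0$ with direction $(p,q)$, integers $p\ge0$, $q>0$, and contains vectors in both directions. Example: $\{(1,1),(-1,-1)\}$.
* *Case 5:* the same with direction $(p,-q)$, integers $p,q>0$. Example: $\{(1,-1),(-2,2)\}$.
* *Case 6:* $W\ne\emptyset$, all $v\in W$ have $y<0$, and some $v\in W$ has $x\ge0$. Example: $\{(1,-1)\}$.

To see that nothing is missing, suppose Case 1 fails. If all $y$ have the same sign we are in Case 2, 3 or 6. Otherwise there are $v,v'\in W$ with $y>0>y'$. For any such pair, $|y'|v+yv'$ has second coordinate $0$, hence it is the zero vector, since Case 1 fails. So any vector with $y>0$ and any vector with $y<0$ are opposite multiples of each other, and all of $W$ lies on one line through $0$, not the $x$-axis, with both directions occurring. This is Case 4 or Case 5.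

The grammar of Section 1 is in Case 1, with $(-1,2)+2(1,-1)=(1,0)$. The doubling machine uses these two vectors, but its states forbid mixing them. By (P3) nothing forbids it here, and doubling dies.

## 8. Leaving the band: horizontal combinations and one-sided drift

In all three cases of this section, $s$ is the last time with $a_s\le a^*$, as in Lemma 11.

**Case 1 (a horizontal combination).** If the path leaves the band, we insert the combination at that moment; if not, we use Lemma 11.

Let the combination use $k\ge1$ vectors, counted with multiplicity, and put $c=kD$. Executed from a point with $a,b\ge K+c$, it stays in $I$. Let $Q,\Gamma$ be as in Lemma 11, $M$ a positive multiple of $\mathrm{lcm}(1,\dots,\Gamma)$ and of $M_0$, $a^*=K+c+M$, $J$ as in Lemma 11, and $x>a^*+JD$ with $x\in H_{j,\sigma}$. Take a path to $(x,j,\sigma)$.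

If $b_t<K+c$ for all $t>s$, Lemma 11 gives $x+\epsilon M\in H_{j,\sigma}$. Otherwise there is $t>s$ with $b_t\ge K+c$ and $a_t>a^*$. At time $t$ insert the combination $M/M_0$ times, with silent moves that do not change the skeleton (P3). Each repetition starts with $b=b_t\ge K+c$ and $a\ge a_t-M>K+c$, so all inserted points are in $I$. The rest of the path has $a>a^*$ and is shifted by $(\epsilon M,0)$; since $a^*-M\ge K$, Lemma 7 applies. Again $x+\epsilon M\in H_{j,\sigma}$. Since $M$ and $\epsilon$ do not depend on $x$, Lemma 4 finishes the case.

**Case 2 (all interior vectors point up).** We show that a path ending in $H$ cannot leave the band after $s$, because it could not come down again.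

Take $c=(n+1)D$, $\Gamma$ and $J$ as in Lemma 11, $M=\mathrm{lcm}(1,\dots,\Gamma)$, $a^*=K+M$, and $x>a^*+JD$ with $x\in H_{j,\sigma}$. After $s$ the path is in $I\cup H$. Suppose that $b_t\ge K+c$ for some $t>s$. As long as the path stays in $I$, silent moves do not lower $b$, by (P2), and loud moves lower it by at most $nD$ in total. So, inductively, all later points have $b\ge K+c-nD=K+D$ and are therefore in $I$. Then the path never reaches $b=j<K$, a contradiction. So Lemma 11 applies to every such path, and Lemma 4 finishes the case.

**Case 3 (all interior vectors point down and left).** Now the path could come down from a large $b$, but this costs $a$, and after $s$ there is no $a$ to spend: the path starts near $a^*$ and must stay above it.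

Take $c=D((n+1)D+n)+(n+1)D+1$, and $\Gamma,M,a^*,J,x$ as in Case 2 for this $c$. Suppose that $b_t\ge K+c$ for some $t>s$.

*The path has not been in $H$ between $s$ and $t$.* If $b_{t''}<K$ for some $s<t''<t$, take the last such $t''$. Then $b_{t''+1}<K+D$ and the path is in $I$ from $t''+1$ to $t$. Silent moves do not raise $b$ there, and loud moves raise it by at most $nD$ in total. So $b_t<K+(n+1)D$, a contradiction. Hence $c_{s+1},\dots,c_t\in I$.

*The descent is short.* Let $t'>t$ be the first time after $t$ with $b_{t'}<K$; it exists because $b_m=j<K$. All moves between times $s+1$ and $t'$ start in $I$. We have $a_{s+1}\le a^*+D$ and $a_{t'}>a^*$. Each silent move with nonzero displacement lowers $a$ by at least $1$, and loud moves raise $a$ by at most $nD$ in total. So there are at most $(n+1)D$ such silent moves, and at most $(n+1)D+n$ of these moves change the counts at all. Hence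
$$b_t\le b_{t'}+D((n+1)D+n)<K+D((n+1)D+n),$$
a contradiction. So Lemma 11 applies, and Lemma 4 finishes the case.

## 9. Both directions of a line: invariants in the interior

In Cases 4 and 5, $b$ may wander arbitrarily far. But the interior vectors lie on one line, so there is a linear form that silent moves in $I$ do not change. We use the levels of this form instead of the levels of $a$: a level can then be left only by one of the at most $n$ loud moves or from a boundary region, where one coordinate is bounded.

**Case 4 (direction $(p,q)$, $p\ge0$, $q>0$).** Let $\Psi=qa-pb$. It is unchanged by silent moves from $I$ and changes by at most $D'=(p+q)D$ per move. Let $\kappa=qK$; then $\Psi(c_0)\le q\le\kappa$. Let $J=K|\Sigma|+n+1$. For all large $x$ (uniformly in $j<K$), $\Psi(x,j)>\kappa+JD'$; use Lemma 10 with $f=\Psi$.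

After $t_0$ we have $qa>qK+pb\ge qK$, so $a>K$ and the path is in $I\cup H$. For $1\le r\le J$ the move leaving $c_{t_r}$ changes $\Psi$. So it is loud, which happens for at most $n$ values of $r$, or $c_{t_r}\in H$. Thus at least $K|\Sigma|+1$ values of $r$ have $c_{t_r}\in H$, where $b<K$, and two of them, $r<r'$, have the same $(b,\sigma)$. The segment between them is a cycle with displacement $(g,0)$. Its gain in $\Psi$ is $qg$, so $1\le g\le qg\le(J+1)D'$. Put $M=\mathrm{lcm}(1,\dots,(J+1)D')$ and repeat this cycle $M/g$ more times. All points involved have $a>K$ and are shifted to the right, so Lemma 7 applies and $x+M\in H_{j,\sigma}$. Lemma 4 finishes the case.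

**Case 5 (direction $(p,-q)$, $p,q>0$).** Now the line leads from $V$ to $H$ and back, and a path can travel between the two boundary regions many times. A shift to the right makes no sense in $V$. The way out is to shift to the right while in $H$, upward while in $V$, and to convert one shift into the other, with silent moves, whenever the path crosses $I$. Since only one line is available, the exchange rate is the same in every crossing.

*Setting.* Choose $p,q$ coprime and put $g=(p,-q)$; then all vectors of $W$ are integer multiples of $g$. Let $k_1g,\,-k_2g\in W$ with $k_1,k_2\ge1$, and put $h=k_1k_2$. The form $\Phi=qa+pb$ is unchanged by silent moves from $I$ and changes by at most $D'=(p+q)D$ per move. Let $\Phi_0=(p+q)(K+D)$.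

*No direct jumps.* From a configuration with $\Phi>\Phi_0$ no move leads directly from $H$ to $V$ or from $V$ to $H$. Indeed, a move from $H$ to $V$ needs $a<K+D$, $b<K$ at its start, and a move from $V$ to $H$ needs $a<K$, $b<K+D$ at its start; in both situations $\Phi<\Phi_0$. Also, no configuration with $\Phi>\Phi_0$ is in $C$.

*Shifts.* For $\mu\ge0$ define, leaving the skeleton unchanged,
$$\tau_\mu(a,b)=(a+ph\mu,\,b)\ \text{ on } H,\qquad \tau_\mu(a,b)=(a,\,b+qh\mu)\ \text{ on } V.$$
Then $\tau_\mu$ preserves $H$ and $V$, and $\tau_\mu\tau_\nu=\tau_{\mu+\nu}$.

**Lemma 12 (shift).** In Case 5, if a path from $d\in H\cup V$ to $d'\in H\cup V$ has $\Phi>\Phi_0$ throughout, there is a path from $\tau_\mu(d)$ to $\tau_\mu(d')$.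

*Proof.* Cut the path at its configurations in $H\cup V$. Consider a piece between consecutive such configurations $e,e'$, with only configurations of $I$ (possibly none) in between. We lead $\tau_\mu(e)$ to $\tau_\mu(e')$; concatenation then gives the lemma.

If $e,e'\in H$, all points of the piece have $a\ge K$; shift it by $(ph\mu,0)$ using Lemma 7. If $e,e'\in V$, shift it by $(0,qh\mu)$.

If $e\in H$ and $e'\in V$, there is an intermediate configuration, because direct jumps are excluded. Let $z\in I$ be the first one. Shift the move from $e$ to $z$ by $(ph\mu,0)$. From $z+(ph\mu,0)$ make $k_1\mu$ silent moves with displacement $-k_2g=(-k_2p,k_2q)$ and unchanged skeleton (P3). They pass through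
$$z+\bigl(pk_2(k_1\mu-i),\ qk_2i\bigr)\in I,\qquad 0\le i\le k_1\mu,$$
and arrive at $z+(0,qh\mu)$. The remainder of the piece from $z$ to $e'$ has $b\ge K$; shift it by $(0,qh\mu)$.

If $e\in V$ and $e'\in H$, let again $z\in I$ be the first intermediate configuration. Shift the move from $e$ to $z$ by $(0,qh\mu)$. From $z+(0,qh\mu)$ make $k_2\mu$ silent moves with displacement $k_1g=(k_1p,-k_1q)$, passing through
$$z+\bigl(pk_1i,\ qk_1(k_2\mu-i)\bigr)\in I,\qquad 0\le i\le k_2\mu,$$
and arriving at $z+(ph\mu,0)$. The remainder from $z$ to $e'$ has $a\ge K$; shift it by $(ph\mu,0)$. $\square$

*Finding something to pump.* Let $\kappa=\Phi_0\ge\Phi(c_0)$ and $J=K(p+q)h|\Sigma|+n+1$. Let $x\ge K$ be so large that $\Phi(x,j)>\kappa+JD'$ for all $j<K$, and use Lemma 10 with $f=\Phi$. After $t_0$ we have $\Phi>\Phi_0$. For $1\le r\le J$ the move leaving $c_{t_r}$ changes $\Phi$, so it is loud or $c_{t_r}\notin I$. Hence for all but at most $n$ of these $r$ we have $c_{t_r}\in H\cup V$. The data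
$$(H,\;b,\;a\bmod ph,\;\sigma)\quad\text{or}\quad(V,\;a,\;b\bmod qh,\;\sigma)$$
take at most $K\cdot ph\cdot|\Sigma|+K\cdot qh\cdot|\Sigma|$ values, so two indices $r<r'$ agree in them. Since $\Phi$ increases from $c_{t_r}$ to $c_{t_{r'}}$, we have $c_{t_{r'}}=\tau_\mu(c_{t_r})$ with some $\mu\ge1$. In both regions the gain of $\Phi$ is $pqh\mu$, so $\mu\le pqh\mu\le(J+1)D'$.

*Pumping.* Let $\mu^*=\mathrm{lcm}(1,\dots,(J+1)D')$. Apply Lemma 12 with shift $i\mu$ to the path from $c_{t_r}$ to $c_{t_{r'}}$: for every $i\ge0$, $\tau_{i\mu}(c_{t_r})$ leads to $\tau_{(i+1)\mu}(c_{t_r})$. So $\tau_{\mu^*}(c_{t_r})$ is reachable. Now apply Lemma 12 with shift $\mu^*$ to the path from $c_{t_r}$ to $(x,j,\sigma)\in H$. The configuration $(x+ph\mu^*,j,\sigma)$ is reachable. Since $ph\mu^*$ does not depend on $x$, Lemma 4 with $M=ph\mu^*$ finishes the case.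

## 10. Falling vectors, not all to the left: one last trip as a 2-VASS

**Case 6.** All $v\in W$ have $y<0$, $W\ne\emptyset$, and some $v\in W$ has $x\ge0$. The argument of Case 3 breaks here, because a descent from a large $b$ need not cost any $a$. With $W=\{(1,-1)\}$, a large final $x$ may simply be a large $b$ collected in $V$ and carried down. So we first settle what can be collected in $V$, and then show that after the last visit to the region $a<K$ no zero test is left that a 2-VASS could not handle.

**The sets $U_{i,\sigma}$.** We apply the earlier cases with the coordinates exchanged. If all $v\in W$ have $x>0$, this is the exchanged Case 2. Otherwise there are $v=(x,y)$ and $v'=(x',y')$ in $W$ with $x\ge0\ge x'$. If one of $x,x'$ is $0$, that vector itself is $(0,-M_0)$ with $M_0\ge1$; otherwise $|x'|v+xv'=(0,-M_0)$ with $M_0\ge1$. So the exchanged Case 1 applies. Both cases are already fully proved, for every admissible $K$ and with the same $W$; their proofs use nothing but the hypotheses that define them. Applying them with $K+D$ in place of $K$, we find that all $U_{i,\sigma}$ with $i<K+D$ are eventually periodic. Hence the sets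
$$Y_\sigma=\{(i,y)\in R_\sigma:K\le i<K+D\}$$
are semilinear.

**The last trip.** Consider a path to $(x,j,\sigma)$ with $x\ge K$, $j<K$. Let $s$ now be the last time with $a_s<K$; it exists because $p_0\in C$. Then $c_{s+1}$ is in some $Y_{\sigma'}\times\{\sigma'\}$, and from then on $a\ge K$. Moreover, once the path is in $H$ after $s$, all later configurations have
$$b<B^*:=K+(n+1)D.$$
Indeed, entering $I$ from $H$ gives $b<K+D$, silent moves in $I$ do not raise $b$, and loud moves raise it by at most $nD$ in total. So the last trip has a first part in $I$, where no zero test occurs, and a second part, where $b$ is bounded and can be kept in the state. The only difficulty is the passage from the first part to the second, where one must know $b$ exactly.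

**The 2-VASS.** It has counters $(\alpha,\beta)$ and the following parts.

* *Initialization.* From an initial state with counters $(0,0)$: generate any element of $(Y_\sigma\cap I)-(K,K)$, by choosing a linear component, adding its base and looping on its periods (all in $\mathbb N^2$), and go to state $(1,\sigma)$; or, for $(i,b)$ in the finite set $Y_\sigma\cap H$, go to state $(2,b,\sigma)$ with counters $(i-K,0)$.
* *State $(1,\sigma)$* represents $a=K+\alpha$, $b=K+\beta$. For each move $(\delta,\sigma')$ from skeleton $\sigma$ at type $(K,K)$, where $\delta=(\delta_x,\delta_y)$, there is a transition to $(1,\sigma')$ adding $\delta$. Also, for every $b'$ with $0\le b'<K$ and $\nu:=b'-K-\delta_y\ge0$, there is a transition to $(2,b',\sigma')$ adding $(\delta_x,-\nu)$. This second transition claims that the new value of $b$ is $b'$. The claim $K+\beta+\delta_y=b'$ is true if and only if $\beta=\nu$ before the transition, that is, if and only if $\beta=0$ afterwards.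
* *State $(2,b,\sigma)$*, $0\le b<B^*$, represents $a=K+\alpha$ and this $b$. For each move $(\delta,\sigma')$ from skeleton $\sigma$ at type $(K,\min(b,K))$ with $0\le b+\delta_y<B^*$, there is a transition to $(2,b+\delta_y,\sigma')$ adding $(\delta_x,0)$. If $|\sigma|_B>b$, there are no moves.

**Correctness.** Since $\beta$ is not changed in the states $(2,\cdot,\cdot)$, a run that ends in such a state with $\beta=0$ made only a true claim when it passed from a state $(1,\cdot)$ to a state $(2,\cdot,\cdot)$, if it did so at all. So it describes a genuine path that starts in some $Y_{\sigma'}\times\{\sigma'\}$, and everything there is reachable from $c_0$. Conversely, the part from $c_{s+1}$ on of a path as above is described by such a run: states $(1,\cdot)$ up to the first configuration in $H$, and states $(2,\cdot,\cdot)$ from then on. Hence, for $x\ge K$,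
$$x\in H_{j,\sigma}\iff(x-K,0)\text{ is reachable in state }(2,j,\sigma).$$
By (HP) and (GS) the set of such $x$ is semilinear. Only finitely many elements of $H_{j,\sigma}$ are below $K$, so $H_{j,\sigma}$ is semilinear, hence eventually periodic by Lemma 4. This finishes Case 6 and the proof of Proposition 8, and with it the proofs of Proposition 9, Theorem 1 and Corollaries 2 and 3. $\blacksquare$
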